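# Norms tailored to a metric space: sublinear dimension above distortion $2$

## 1. A radius that counts points, and the bump over it

Let $(X,\rho)$ be a metric space with $n\ge 2$ points. Write $B(x,t)$ and $U(x,t)$ for the closed and the open ball of radius $t$ about $x$, write $\mathrm{Lip}(h)$ for the Lipschitz constant of $h\colon X\to\mathbb R$, put $u^+=\max(u,0)$, and let $\log$ be the natural logarithm. Fix an integer $s$ with $1\le s<n$. Everything in this lecture turns on one radius per point and one function per point.

**Definition (radii).** $R(x)=\min\{t:\ |B(x,t)|\ge s+1\}$.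

**Definition (bumps).** For $\kappa\in(0,1)$ and $a\in X$, let $g_a(x)=(\kappa R(a)-\rho(a,x))^+$.

So $R(x)$ is the distance from $x$ to its $s$-th nearest other point, and $g_a$ is a cone of height $\kappa R(a)$ and slope $1$ over $a$.

*Two examples.* (1) In the *equilateral* space, where all nonzero distances are $1$, we have $R(x)=1$ for every $s$, and $g_a=\kappa\cdot 1_{\{a\}}$. (2) Take $X=\{1,\dots,n\}\subset\mathbb R$ with $n\ge3$, $s=2$ and $\kappa=\frac34$. An interior point has $R=1$, so its bump is $\frac34$ at the point and $0$ elsewhere. The endpoint $1$ has $R(1)=2$, so $g_1(1)=\frac32$, $g_1(2)=\frac12$, and $g_1=0$ elsewhere.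

**Lemma 1.** (a) $R(x)>0$, $|B(x,R(x))|\ge s+1$ and $|U(x,R(x))|\le s$. (b) $R$ is $1$-Lipschitz. (c) $g_a$ is $1$-Lipschitz, and it is supported in $U(a,R(a))$, hence on at most $s$ points. (d) If $g_a(x)>0$, then
$$R(x)\ge R(a)-\rho(a,x)>(1-\kappa)R(a).\tag{1}$$

*Proof.* (a) Since $B(x,0)=\{x\}$ has fewer than $s+1$ points, $R(x)>0$. The second claim is the definition. The finite set $U(x,R(x))$ equals $B(x,t)$, where $t<R(x)$ is its largest distance from $x$, so it has at most $s$ points. (b) $B(y,R(x)+\rho(x,y))\supset B(x,R(x))$ has at least $s+1$ points, so $R(y)\le R(x)+\rho(x,y)$. (c) The map $x\mapsto\kappa R(a)-\rho(a,x)$ is $1$-Lipschitz, and taking the positive part preserves this. If $g_a(x)>0$, then $\rho(a,x)<\kappa R(a)<R(a)$. (d) This is (b) together with $\rho(a,x)<\kappa R(a)$. $\square$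

What are the bumps for? We want to describe $X$ by a *small* vector space of functions that contains, for each pair $a\ne b$, a $1$-Lipschitz function whose values at $a$ and $b$ differ by a bit less than $\frac12\rho(a,b)$. Pairs that are far apart compared with $R(a)$ or $R(b)$ will be handled by distances to a sparse net. The remaining pairs will be handled by $g_a-g_b$. Because every bump lives on at most $s$ points, the whole family of $n$ bumps can be compressed into far fewer than $n$ dimensions.

## 2. Embedding a metric space into a norm of its own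

**Definition.** For $D\ge1$, a map $f\colon X\to Z$ into a normed space is a *$D$-embedding* if there is $r>0$ with
$$r\,\rho(x,y)\le\|f(x)-f(y)\|\le D\,r\,\rho(x,y)\qquad\text{for all }x,y\in X.$$
We say that $M=(X,\rho)$ *$D$-embeds* into $Z$ if such an $f$ exists. Let $k_D(n)$ be the least $k$ such that every $n$-point metric space $D$-embeds into some normed space of dimension at most $k$, where the space may be chosen depending on the metric space.

*Small cases by hand.* The three-point equilateral space $2$-embeds into $\mathbb R$ (send the points to $0,1,2$, with $r=1$). It does not do better on the line: for three images on a line the largest distance is the sum of the other two, hence at least $2r$, so $Dr\ge 2r$. In dimension $2$, however, every three-point space $\{a,b,c\}$ embeds isometrically. Map $x\mapsto(\rho(a,x),\rho(b,x))$ into $\ell_\infty^2$: each coordinate is $1$-Lipschitz, the first realizes the distances from $a$ exactly, and the second realizes $\rho(b,c)$. In the same way $x\mapsto(\rho(c,x))_{c\in X}$ is an isometric embedding into $\ell_\infty^n$, the *Fréchet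 embedding*. So $k_D(n)\le n$ always. For the equilateral space a different norm and map do much better: $n\le2^k$ vertices of $\{0,1\}^k\subset\ell_\infty^k$ are pairwise at distance exactly $1$, so dimension $\lceil\log_2 n\rceil$ suffices.

Three facts may be quoted.

* (i) If a *single* normed space is to accommodate all $n$-point metric spaces with distortion $D<3$, its dimension must be linear in $n$.
* (ii) (Arias-de-Reyna and Rodríguez-Piazza.) For each $D<2$ there is $c(D)>0$ such that there are $n$-point metric spaces that do not $D$-embed into any normed space of dimension below $c(D)n$. Here the normed space may depend on the metric space.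
* (iii) For any $D>1$ there is $c(\lfloor D\rfloor)>0$, depending only on $\lfloor D\rfloor$, such that there are $n$-point metric spaces that do not $D$-embed into any normed space (again chosen depending on the metric space) of dimension below $c(\lfloor D\rfloor)\,n^{1/2^{\lfloor D\rfloor}}$.

So with a customized norm these bounds force linear dimension only below distortion $2$, while for a universal space linear dimension is forced below $3$. Does the freedom to choose the norm matter between $2$ and $3$? Precisely: *is there a function $d(n)=o(n)$ such that for every $n$, every $n$-point metric space $2.99$-embeds into some normed space $Z=Z(M)$ with $\dim Z\le d(n)$?* This is the question posed at http://www.i1.informatik.uni-bonn.de/lib/exe/fetch.php?media=lehre:ss19:metric-embeddings:2.pdf. The answer is yes. Let $n\ge2$ throughout.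

**Theorem A.** For every $D\in(2,3]$, $k_D(n)\le C_D\,n^{4/5}\log n$. In particular, with $D=2.99$, the answer to the question is yes.

**Theorem B.** For every $D\in(2,3]$, $k_D(n)\le C_D\sqrt n\,\log^2n$, with $C_D=O((D-2)^{-6})$.

**Theorem C.** There is an absolute constant $c>0$ such that $k_D(n)\ge c\sqrt n$ for all $D<3$.

Since $k_D(n)$ does not increase with $D$, the dimension is sublinear for every fixed $D>2$. For $D<2$, fact (ii) and the Fréchet embedding give $k_D(n)=\Theta_D(n)$. So $2$ is the exact threshold between linear and sublinear dimension. For $2<D<3$ we have $c\sqrt n\le k_D(n)\le C_D\sqrt n\log^2n$, so the exponent $\frac12$ is optimal, and in comparison with (i) choosing the norm helps substantially. The value of $k_D$ at exactly $D=2$ is not determined here.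

## 3. From embeddings to spaces of Lipschitz functions

The first reduction removes the norm from the problem. A norm on the target is the supremum of its functionals, and a functional composed with the embedding is a Lipschitz function on $X$. So we collect the functions first and let them define the norm.

**Lemma 2 (reduction).** Let $W\subset\mathbb R^X$ be a linear space with $\dim W\le d$. Suppose that for all $a\ne b$ there is $h\in W$ with $\mathrm{Lip}(h)\le1$ and $h(a)-h(b)\ge\rho(a,b)/D$. Then $M$ $D$-embeds into a normed space of dimension at most $d$.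

*Proof.* Let $W_1=\{h\in W:\mathrm{Lip}(h)\le1\}$, let $\delta_x\in W^*$ be evaluation at $x$, and let $Z=\mathrm{span}\{\delta_x-\delta_y\}\subset W^*$. Then $\dim Z\le\dim W\le d$. For $\xi\in Z$ put $p(\xi)=\sup_{h\in W_1}\xi(h)$.

*$p$ is a finite seminorm.* It is sublinear as a supremum of linear functions, and symmetric because $W_1=-W_1$. Also $p(\delta_x-\delta_y)=\sup_{h\in W_1}(h(x)-h(y))\le\rho(x,y)$, and these vectors span $Z$, so $p$ is finite.

*$p$ is a norm.* Let $0\ne\xi\in Z$ and pick $h\in W$ with $\xi(h)\ne0$. Every element of $Z$ is a combination of differences $\delta_x-\delta_y$, so it kills constant functions. Hence $h$ is not constant, $\mathrm{Lip}(h)>0$, and $\pm h/\mathrm{Lip}(h)\in W_1$ gives $p(\xi)>0$.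

*The embedding.* Fix $x_0\in X$ and put $f(x)=\delta_x-\delta_{x_0}$. Then $f(x)-f(y)=\delta_x-\delta_y$. The hypothesis gives $p(f(x)-f(y))\ge\rho(x,y)/D$, and we have just seen $p(f(x)-f(y))\le\rho(x,y)$. This is a $D$-embedding with $r=1/D$. $\square$

With $W$ spanned by all $\rho(c,\cdot)$ and $D=1$ this recovers dimension $n$. Notice that $W$ is a *linear* space: for different pairs we may use different linear combinations of the same few functions, and only those combinations need be $1$-Lipschitz. This is where the choice of norm enters.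

## 4. Distance functions from a net, and the pairs they cannot see

The sensible first attempt is to keep only the functions $\rho(c,\cdot)$ with $c$ in a small set $N$. The right $N$ is one that meets every ball $B(x,R(x))$.

**Lemma 3 (net).** There is $N\subset X$ with $|N|\le\frac{n\log n}{s+1}+1$ and $N\cap B(x,R(x))\ne\emptyset$ for all $x\in X$. If $a\ne b$, $L=\rho(a,b)$ and $R(a)\le\frac12(1-\frac1D)L$, then some $c\in N$ satisfies $\rho(c,b)-\rho(c,a)\ge L/D$.

*Proof.* Draw $m=\lfloor\frac{n\log n}{s+1}\rfloor+1$ points independently and uniformly from $X$. A given ball $B(x,R(x))$ contains at least $s+1$ points, so it is missed with probability at most $(1-\frac{s+1}n)^m\le e^{-m(s+1)/n}$. The expected number of missed balls is at most $ne^{-m(s+1)/n}<1$, since $m>\frac{n\log n}{s+1}$. So some outcome misses none.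

For the second claim, take $c\in N\cap B(a,R(a))$. Then $\rho(c,b)-\rho(c,a)\ge L-2\rho(a,c)\ge L-2R(a)\ge L/D$. $\square$

The bound on $|N|$ is $o(n)$ as soon as $s/\log n\to\infty$. The pairs not covered are those with
$$R(a),\,R(b)>\tfrac12\bigl(1-\tfrac1D\bigr)\rho(a,b).\tag{2}$$
For them the net can fail completely. In the equilateral space, if $a,b\notin N$, then $\rho(c,a)=\rho(c,b)=1$ for every $c\in N$. So *every* function in the span of $\{\rho(c,\cdot):c\in N\}$ takes equal values at $a$ and $b$, and such a span separates all points only if $|N|\ge n-1$. Distance functions alone therefore cannot give sublinear dimension, even for a space that needs only $\lceil\log_2 n\rceil$ dimensions. For pairs satisfying (2) we need other functions.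

## 5. Two bumps of opposite sign

A pair satisfying (2) is close together compared with the size of its bumps, so bumps can separate it. One bump need not suffice: if $R(a)$ and $R(b)$ barely satisfy (2), then with the value of $\kappa$ chosen below the height $\kappa R(a)$ is only about $L/4$. We therefore raise a bump at $a$ and dig one at $b$. The two heights add up, and the sum is still $1$-Lipschitz.

From now on let $D\in(2,3]$ and
$$\kappa=\frac{D}{2(D-1)},\qquad \varepsilon=\frac{D-2}{4(D+1)}.\tag{3}$$
Then $\kappa\in(\frac12,1)$, $0<\varepsilon<1$, and $\kappa\bigl(1-\frac1D\bigr)=\frac12$. Both $\kappa<1$ and $\varepsilon>0$ require $D>2$.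

**Lemma 4 (two bumps).** Let $a\neq b$, $L=\rho(a,b)$, and suppose (2) holds. Then one of the functions $h=g_a$, $h=-g_b$, $h=g_a-g_b$ satisfies $\mathrm{Lip}(h)\le1$ and $h(a)-h(b)\ge L/2$.

*Proof.* By (2) and (3), $\kappa(R(a)+R(b))>\kappa(1-\frac1D)L=\frac L2$.

**Step 1: one tall bump is enough.** This step disposes of the case where one bump has height at least $L/2$. If $\kappa R(a)\ge L/2$, then $g_a(b)=(\kappa R(a)-L)^+$, so $g_a(a)-g_a(b)=\min(\kappa R(a),L)\ge L/2$. If $\kappa R(b)\ge L/2$, then in the same way $h=-g_b$ works.

**Step 2: two short bumps have the right gap.** This step computes $h(a)-h(b)$ in the remaining case $\kappa R(a),\kappa R(b)<L/2$, with $h=g_a-g_b$. Here $g_a(b)=g_b(a)=0$, so $h(a)-h(b)=\kappa(R(a)+R(b))>L/2$.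

**Step 3: two short bumps do not interact.** This step shows $\mathrm{Lip}(h)\le1$ in that case. The supports of $g_a$ and $g_b$ are disjoint, for a common point $z$ would give $L\le\rho(a,z)+\rho(z,b)<\kappa(R(a)+R(b))<L$. Let $x,y\in X$. If $g_a$ vanishes at both points, or $g_b$ does, then on this pair $h$ is $-g_b$ or $g_a$, and the bound is clear. Otherwise each of the two bumps is positive at one of the points, and by disjointness not at the same one. So, up to order, $g_a(y)>0$, $g_b(x)>0$, $g_a(x)=g_b(y)=0$, and
$$|h(x)-h(y)|=g_a(y)+g_b(x)=\kappa(R(a)+R(b))-\rho(a,y)-\rho(b,x)<L-\rho(a,y)-\rho(b,x)\le\rho(x,y),$$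
the last step by the triangle inequality along $a,y,x,b$. $\square$

We gain $L/2$ where only $L/D$ with $D>2$ is needed. The slack pays for an error of size $\varepsilon$ in each bump, and we shall need it, because the $n$ bumps may span $n$ dimensions; they do so in the equilateral space.

## 6. Compressing the bumps through a Hilbert space

**Definition.** The bumps *factor with constants $\alpha,\beta>0$* if $\alpha\beta\ge1$ and there are a finite-dimensional Hilbert space $H$ and vectors $w_x,v_a\in H$ $(x,a\in X)$ with
$$g_a(x)=\langle v_a,w_x\rangle,\qquad\|w_x-w_y\|\le\alpha\rho(x,y),\qquad\|v_a\|\le\beta\qquad\text{for all }a,x,y\in X.\tag{4}$$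

*Example.* In the equilateral space take $H=\mathbb R^X$, $w_x=e_x$, $v_a=\kappa e_a$. This gives $\alpha=\sqrt2$, $\beta=\kappa$, and $\alpha\beta=\sqrt2\kappa>1$ because $\kappa\ge\frac34$ for $D\le3$.

The product $\alpha\beta$ is the price: we now show that about $(\alpha\beta)^2\log n$ dimensions suffice to approximate all the bumps, with error measured in the *Lipschitz* norm.

**Lemma 5 (projection).** Suppose (4) holds with $\alpha\beta\ge1\ge\varepsilon>0$. Then there are a linear space $W'$ of functions on $X$ with $\dim W'\le1+48\,\alpha^2\beta^2\varepsilon^{-2}\log n$ and functions $\hat g_a\in W'$ with $\mathrm{Lip}(\hat g_a-g_a)\le\varepsilon$ for all $a\in X$.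

*Proof.* Let $d=\lceil48\alpha^2\beta^2\varepsilon^{-2}\log n\rceil$ and $t=\varepsilon/(\alpha\beta)\in(0,1]$. Let $G\colon H\to\mathbb R^d$ be a random linear map whose matrix in an orthonormal basis has independent $N(0,1/d)$ entries.

**Step 1: one vector.** We bound the probability that $G$ distorts a fixed length. For $z\ne0$, $Q=d\|Gz\|^2/\|z\|^2$ has the $\chi^2_d$ distribution, with $\mathbb E e^{\lambda Q}=(1-2\lambda)^{-d/2}$ for $\lambda<\frac12$. Markov's inequality with $\lambda=\frac t{2(1+t)}$ gives
$$P(Q\ge(1+t)d)\le(1+t)^{d/2}e^{-td/2}=e^{-\frac d2(t-\log(1+t))}\le e^{-dt^2/12},$$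
because $\log(1+t)\le t-\frac{t^2}2+\frac{t^3}3$ and so $t-\log(1+t)\ge\frac{t^2}2-\frac{t^3}3\ge\frac{t^2}6$ for $t\le1$. For $t<1$, Markov's inequality applied to $e^{-\lambda Q}$ with $\lambda=\frac t{2(1-t)}$ gives $P(Q\le(1-t)d)\le e^{td/2}(1-t)^{d/2}\le e^{-dt^2/4}$, because $\log(1-t)\le-t-\frac{t^2}2$. For $t=1$ this probability is $0$. Altogether
$$P\bigl(|\|Gz\|^2-\|z\|^2|>t\|z\|^2\bigr)\le2e^{-dt^2/12},\tag{5}$$
which is trivial for $z=0$.

**Step 2: from lengths to inner products.** We need inner products, and polarization provides them. Let $u,v$ be unit vectors, and suppose the event in (5) fails for $z=u+v$ and $z=u-v$. Since $\langle Gu,Gv\rangle=\frac14(\|G(u+v)\|^2-\|G(u-v)\|^2)$,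
$$|\langle Gu,Gv\rangle-\langle u,v\rangle|\le\tfrac t4\bigl(\|u+v\|^2+\|u-v\|^2\bigr)=t.$$

**Step 3: all inner products at once.** This is a union bound. Apply Step 2 to the normalized vectors $v_a$ and $w_x-w_y$ for all $a$ and all unordered pairs $x\ne y$; when one of the vectors is zero there is nothing to do. There are at most $n\cdot\frac{n(n-1)}2$ triples and two events for each, so the failure probability is at most $2n^2(n-1)e^{-dt^2/12}<2n^3e^{-4\log n}=\frac2n\le1$, using $dt^2\ge48\log n$. Hence some $G$ satisfies, for all $a,x,y$,
$$|\langle Gv_a,G(w_x-w_y)\rangle-\langle v_a,w_x-w_y\rangle|\le t\,\|v_a\|\,\|w_x-w_y\|\le t\alpha\beta\,\rho(x,y)=\varepsilon\rho(x,y).$$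

**Step 4: reading off the functions.** Finally we turn $G$ into $W'$. Let $W'$ be the span of the $d$ functions $x\mapsto(Gw_x)_k$, and let $\hat g_a(x)=\langle Gv_a,Gw_x\rangle\in W'$. The last display says exactly that $\mathrm{Lip}(\hat g_a-g_a)\le\varepsilon$. $\square$

**Proposition 6.** Let $D\in(2,3]$, with $\kappa,\varepsilon$ as in (3). If the bumps factor with constants $\alpha,\beta$, then $M$ $D$-embeds into a normed space of dimension at most
$$\frac{n\log n}{s+1}+2+48\,\alpha^2\beta^2\varepsilon^{-2}\log n.$$

*Proof.* Let $W$ be spanned by the functions $\rho(c,\cdot)$, $c\in N$, with $N$ from Lemma 3, and by $W'$ from Lemma 5. Its dimension is at most $|N|+\dim W'$, which is at most the stated bound. We verify the hypothesis of Lemma 2 for $a\ne b$, $L=\rho(a,b)$. Since $W=-W$, we may exchange $a$ and $b$.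

**Step 1: pairs seen by the net.** These are the pairs violating (2). After exchanging, $R(a)\le\frac12(1-\frac1D)L$. Lemma 3 gives $c\in N$ for which the $1$-Lipschitz function $h=-\rho(c,\cdot)$ has $h(a)-h(b)\ge L/D$.

**Step 2: pairs seen by the bumps.** These are the pairs satisfying (2). Take $h$ from Lemma 4 and replace each $g$ in it by $\hat g$ to get $\hat h\in W$. At most two bumps occur, so $\mathrm{Lip}(\hat h-h)\le2\varepsilon$. Therefore $\mathrm{Lip}(\hat h)\le1+2\varepsilon$ and $\hat h(a)-\hat h(b)\ge(\frac12-2\varepsilon)L$. The function $\hat h/(1+2\varepsilon)\in W$ is $1$-Lipschitz with gap at least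
$$\frac{\frac12-2\varepsilon}{1+2\varepsilon}\,L=\frac LD,$$
because $D(\frac12-2\varepsilon)=1+2\varepsilon$ is equivalent to $\frac D2-1=2\varepsilon(D+1)$, which is (3). $\square$

It remains to factor the bumps with $\alpha\beta$ small, independently of the metric. The obvious factorization $w_x=e_x$, $v_a=\sum_yg_a(y)e_y$ fails. Let $n\ge3$ and $s=2$, let $p,p'$ be at distance $\delta<\kappa$, and let all other distances be $1$. Then $R(p)=1$ and $g_p(p)=\kappa$. So $\alpha\ge\sqrt2/\delta$ and $\beta\ge\kappa$, and the product blows up as $\delta\to0$. The trouble is that $w$ must vary slowly between points that are close compared with $R$. In this example the cure is visible: give $p$ and $p'$ a common vector $e$ and one extra vector $e'$ for the step between them,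
$$w_p=e,\quad w_{p'}=e+\delta e',\qquad v_a=g_a(p)\,e+\frac{g_a(p')-g_a(p)}{\delta}\,e'+\sum_{x\ne p,p'}g_a(x)e_x,\quad w_x=e_x\ (x\neq p,p').$$
Then $\langle v_a,w_x\rangle=g_a(x)$ for all $x$. We have $\|w_p-w_{p'}\|=\delta$, and all other differences have norm at most $\sqrt{2+\delta^2}\le\sqrt3$, so $\alpha=\sqrt3$. The coefficient of $e'$ is at most $1$ in absolute value because $g_a$ is $1$-Lipschitz. All points have $R=1$, and each bump is nonzero only at its center, or at $p$ and $p'$ if it is centered at one of these. Hence $\|v_a\|\le\sqrt{\kappa^2+1}$. The next section does this in general, with a tree in place of the single step.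

## 7. Minimum spanning trees and the bound $n^{4/5}\log n$

**Lemma 7.** For every $\kappa\in(0,1)$, the bumps factor with $\alpha=16s$ and $\beta=\sqrt2\,s/(1-\kappa)$.

*Proof.* Let $\theta=\frac1{4s}$. Join $x\ne y$ by an edge if $\rho(x,y)\le\theta\max(R(x),R(y))$, and consider the connected components of this graph.

**Step 1: components are small.** The purpose is to show that each component $C$ has at most $s$ points, and that $R(y)\le\frac43R(x)$ for $x,y\in C$. If $x,y$ are adjacent with $R(x)\ge R(y)$, then $R(y)\ge R(x)-\rho(x,y)\ge(1-\theta)R(x)$. So along a walk of at most $s$ steps from $x_0$ every vertex has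
$$R\le(1-\theta)^{-s}R(x_0)\le\frac1{1-s\theta}R(x_0)=\tfrac43R(x_0),$$
by Bernoulli's inequality. Each step has length at most $\frac43\theta R(x_0)$, so the walk stays within $s\theta\cdot\frac43R(x_0)=\frac13R(x_0)$ of $x_0$. If the component of $x_0$ had at least $s+1$ points, it would contain a connected subgraph with exactly $s+1$ vertices including $x_0$. All of these are reachable from $x_0$ in at most $s$ steps, so $|U(x_0,R(x_0))|\ge s+1$, contradicting Lemma 1(a). So $|C|\le s$, any two points of $C$ are joined by a walk of fewer than $s$ steps, and the ratio bound follows.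

**Step 2: a tree in each component.** We replace each component by a tree with short edges. For each component $C$ choose a root $o_C\in C$ and a minimum spanning tree $T_C$ of the complete graph on $C$ with edge weights $\rho$. Two properties follow from minimality by exchanging edges.

* (a) Every edge on the tree path between $x,y\in C$ has length at most $\rho(x,y)$. Otherwise, replacing a longer edge of that path by the edge $xy$ would give a cheaper spanning tree.
* (b) Every tree edge has length at most $\theta\max_CR\le\frac43\theta R(o_C)$. Removing the edge splits $C$ into two parts. Since $C$ is connected in our graph, some graph edge inside $C$, of length at most $\theta\max_CR$, joins the two parts. Exchanging shows that the tree edge is no longer than this one.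

**Step 3: the vectors.** We write each bump as its value at the root plus increments along the tree. Let $H$ have an orthonormal basis with one vector $e_C$ per component and one vector $e_E$ per tree edge $E$. Orient $E=(z^-,z)$ away from the root and let $\ell_E=\rho(z^-,z)$. For $x\in C$ put
$$w_x=R(o_C)e_C+\sum_{E\text{ on path }o_C\to x}\ell_Ee_E,\qquad v_a=\sum_C\frac{g_a(o_C)}{R(o_C)}e_C+\sum_{E=(z^-,z)}\frac{g_a(z)-g_a(z^-)}{\ell_E}e_E.$$
Then $\langle v_a,w_x\rangle=g_a(o_C)+\sum_E(g_a(z)-g_a(z^-))$, the sum being over the path from $o_C$ to $x$. It telescopes to $g_a(x)$.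

**Step 4: $w$ is $16s$-Lipschitz.** If $x,y$ lie in the same component, the root paths agree up to the point where they branch, so $w_x-w_y$ is a combination of the $e_E$ with $E$ on the tree path between $x$ and $y$, with coefficients $\pm\ell_E$. There are at most $s$ such edges, each of length at most $\rho(x,y)$ by (a). So $\|w_x-w_y\|\le\sqrt s\,\rho(x,y)$. If they lie in different components, then by (b), for $x\in C$,
$$\|w_x\|\le R(o_C)+s\cdot\tfrac43\theta R(o_C)=\tfrac43R(o_C)\le\tfrac{16}9R(x)\le2R(x),$$
and likewise for $y$. Since $x,y$ are not adjacent, $\max(R(x),R(y))<\rho(x,y)/\theta$. Hence $\|w_x-w_y\|\le4\max(R(x),R(y))\le\frac4\theta\rho(x,y)=16s\,\rho(x,y)$.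

**Step 5: $v_a$ is bounded.** Here we use that the support of $g_a$ has at most $s$ points. At most $s$ components meet it, and they contain at most $s\cdot s$ tree edges. The edge coefficients lie in $[-1,1]$ because $g_a$ is $1$-Lipschitz, and they vanish on edges of the other components. At most $s$ of the coefficients $g_a(o_C)/R(o_C)$ are nonzero, and by (1) each of these is at most $\frac{\kappa R(a)}{(1-\kappa)R(a)}\le\frac1{1-\kappa}$. So
$$\|v_a\|^2\le s^2+\frac s{(1-\kappa)^2}\le\frac{2s^2}{(1-\kappa)^2}.$$
Clearly $\alpha\beta\ge1$. $\square$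

**Proof of Theorem A.** Here $\alpha^2\beta^2=512\,s^4/(1-\kappa)^2$, so Proposition 6 and Lemma 7 give, for every $1\le s<n$,
$$k_D(n)\le\frac{n\log n}{s+1}+2+C'_D\,s^4\log n,\qquad C_D'=\frac{48\cdot512}{\varepsilon^2(1-\kappa)^2}.$$
Take $s=\lfloor n^{1/5}\rfloor$, so $1\le s<n$. Then $\frac n{s+1}\le n^{4/5}$ and $s^4\le n^{4/5}$. Also $2\le2n^{4/5}\log n$ because $n^{4/5}\log n\ge2^{4/5}\log2>1$. So $k_D(n)\le(3+C'_D)n^{4/5}\log n$. For $D=2.99$ this is $o(n)$ (the case $n=1$ is trivial), and the question of Section 2 is answered affirmatively. $\blacksquare$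

## 8. Random partitions, John's theorem, and the bound $\sqrt n\log^2n$

The tree factorization has $\alpha\beta$ of order $s^2$. One factor $s$ comes from $\alpha$: distinct components are guaranteed to be only $R/(4s)$ apart, while the vectors $w$ have norm comparable to $R$. The other comes from $\beta$: a bump may meet $s$ components with $s$ edges each. Both losses can be cut.

First, we cut $X$ into clusters of at most $s$ points *at random*, so that a given point $x$ is at distance about $R(x)/\log s$ from the boundary of its cluster with probability at least $\frac12$, and we average over the partitions with cutoff functions that vanish at cluster boundaries. Second, on each cluster $C$ we use one Euclidean norm that is comparable to the Lipschitz norm up to a factor $\sqrt{|C|}$. Recall the theorem that provides it.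

**John's theorem.** If $\|\cdot\|$ is a norm on a real vector space of dimension $k$, there is a Euclidean norm $|\cdot|$ on it with $\|u\|\le|u|\le\sqrt k\,\|u\|$ for all $u$.

**Lemma 8.** For every $\kappa\in(0,1)$, the bumps factor with $\alpha=\sqrt2$ and $\beta=\sqrt s\,\Lambda$, where $\Lambda=\dfrac{600(1+\log s)}{(1-\kappa)^2}$.

*Proof.* Let $\eta=\frac{1-\kappa}{12}\le\frac1{12}$, $\Delta(x)=\eta R(x)$ and $\tau(x)=\frac{\Delta(x)}{8(1+\log s)}$. Since $R$ is $1$-Lipschitz, $\Delta$ is $\eta$-Lipschitz and $\tau$ is $1$-Lipschitz.

**Step 1: the random partition.** We define clusters of radius about $\Delta$, in a variable-radius version of the Calinescu–Karloff–Rabani partition. Take a uniformly random linear order on $X$ and, independently, $\lambda$ uniform in $[1,2]$. Assign $x$ to the first $c$ in the order with $\rho(c,x)\le\lambda\Delta(c)$. Such a $c$ exists because $c=x$ qualifies. Call $c$ the center of $x$. Clusters are the sets of points with the same center. Let $P$ be the resulting partition and $P(x)$ the cluster of $x$. Only finitely many partitions $P$ occur, with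 probabilities $p_P$.

*Example.* In the equilateral space $\lambda\Delta(c)\le2\eta<1$, so $P$ always consists of singletons.

**Step 2: clusters are small.** We show that every cluster has at most $s$ points, and we locate it. If $x$ has center $c$, then $\Delta(c)\le\Delta(x)+\eta\rho(c,x)\le\Delta(x)+2\eta\Delta(c)$. So $\Delta(c)\le\frac1{1-2\eta}\Delta(x)\le\frac65\Delta(x)$. All points of $P(x)$ are within $2\Delta(c)$ of $c$, hence
$$P(x)\subset B(x,4\Delta(c))\subset B(x,6\Delta(x)).\tag{6}$$
Since $6\eta<1$, $P(x)\subset U(x,R(x))$, so $|P(x)|\le s<n$.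

**Step 3: padding.** We show that each point is well inside its cluster with decent probability:
$$\Pr[B(x,\tau(x))\subset P(x)]\ge\tfrac12.\tag{7}$$
Fix $x$, let $t=\tau(x)\le\Delta(x)/8$, and let $S_\lambda=\{c:\rho(c,x)-t\le\lambda\Delta(c)\}$, a set containing $x$. Let $c$ be the first element of $S_\lambda$ in the order. A point $c'$ that is the center of some $y\in B(x,t)$ satisfies $\rho(c',x)\le\rho(c',y)+t\le\lambda\Delta(c')+t$, so $c'\in S_\lambda$. Hence no point preceding $c$ is a center of a point of $B(x,t)$. If moreover $\rho(c,x)+t\le\lambda\Delta(c)$, then every $y\in B(x,t)$ has $\rho(c,y)\le\lambda\Delta(c)$, so all of $B(x,t)$ is assigned to $c$. Put $k(c)=(\rho(c,x)-t)/\Delta(c)$. We conclude that if $B(x,t)\not\subset P(x)$, then for some $c$,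
$$c\text{ is first in }S_\lambda\quad\text{and}\quad k(c)\le\lambda<k(c)+\frac{2t}{\Delta(c)}.\tag{8}$$

Which $c$ can occur in (8)? Since $\lambda\le2$, only those with $k(c)\le2$, that is, $\rho(c,x)\le2\Delta(c)+t$. As $\Delta$ is $\eta$-Lipschitz and $t\le\Delta(x)/8$, for these
$$(1-\tfrac\eta8)\Delta(x)\le(1+2\eta)\Delta(c),\qquad(1-2\eta)\Delta(c)\le(1+\tfrac\eta8)\Delta(x).$$
With $\eta\le\frac1{12}$ this gives $\Delta(c)\ge\frac{95}{96}\cdot\frac67\Delta(x)\ge\frac12\Delta(x)$ and $\Delta(c)\le\frac{97}{96}\cdot\frac65\Delta(x)\le\frac54\Delta(x)$. So $\rho(c,x)\le\frac52\Delta(x)+\frac18\Delta(x)\le3\Delta(x)<R(x)$, and by Lemma 1(a) there are at most $s$ such $c$. List them as $c_1,c_2,\dots$ with $k$ nondecreasing. Membership $c_j\in S_\lambda$ means $k(c_j)\le\lambda$, so $c_j\in S_\lambda$ implies $c_1,\dots,c_j\in S_\lambda$. The order is independent of $\lambda$. Hence, given $\lambda$, the probability that $c_j$ is first in $S_\lambda$ is at most $\frac1j$. The condition on $\lambda$ in (8) confines it to an interval of length $2t/\Delta(c_j)\le4t/\Delta(x)$, which has at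 most that probability. Therefore
$$\Pr[B(x,t)\not\subset P(x)]\le\sum_{j\le s}\frac1j\cdot\frac{4t}{\Delta(x)}\le\frac{4t(1+\log s)}{\Delta(x)}=\frac12.$$

**Step 4: cutoffs that average to one.** We build functions $\pi_P$ that taper off at cluster boundaries and satisfy $\mathbb E\,\pi_P(x)=1$, so that averaging will restore $g_a$ exactly. Let
$$\psi_P(x)=\min\{\tau(x),\rho(x,X\setminus P(x))\},$$
which makes sense because $P(x)\ne X$. It is $1$-Lipschitz: if $P(x)=P(y)$, on that cluster it is a minimum of two $1$-Lipschitz functions; if $P(x)\ne P(y)$, both values lie in $[0,\rho(x,y)]$. Let $m(x)=\mathbb E\,\psi_P(x)$, which is again $1$-Lipschitz. Clearly $m\le\tau$. When $B(x,\tau(x))\subset P(x)$ we have $\psi_P(x)=\tau(x)$, so (7) gives $m\ge\frac12\tau>0$. Put $\pi_P=\psi_P/m$. Then $0\le\pi_P\le2$, $\mathbb E\,\pi_P(x)=1$, and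
$$|\pi_P(x)-\pi_P(y)|\le\frac{|\psi_P(x)-\psi_P(y)|}{m(y)}+\frac{\psi_P(x)}{m(x)}\cdot\frac{|m(x)-m(y)|}{m(y)}\le\frac{3\rho(x,y)}{m(y)}\le\frac{6\rho(x,y)}{\tau(y)}.\tag{9}$$

**Step 5: a Euclidean structure on each cluster.** We linearize the functions living on one cluster. For a cluster $C$, let $E_C$ be the space of functions on $X$ vanishing off $C$. On it $\mathrm{Lip}(\cdot)$ is a norm: a function with $\mathrm{Lip}(u)=0$ is constant, and it vanishes somewhere since $C\ne X$. As $\dim E_C=|C|$, John's theorem gives a Euclidean norm with
$$\mathrm{Lip}(u)\le|u|\le\sqrt{|C|}\,\mathrm{Lip}(u)\qquad(u\in E_C).\tag{10}$$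
For $x\in X$ let $J_C(x)\in E_C$ represent evaluation at $x$, that is, $\langle u,J_C(x)\rangle=u(x)$ for $u\in E_C$. If $x\notin C$, then $J_C(x)=0$. For all $x,y\in X$,
$$|J_C(x)-J_C(y)|=\sup_{|u|\le1}(u(x)-u(y))\le\sup_{|u|\le1}\mathrm{Lip}(u)\,\rho(x,y)\le\rho(x,y).$$

*Example.* If $C=\{p\}$ in the equilateral space, then $E_C$ is spanned by $1_{\{p\}}$, which has Lipschitz constant $1$, and we may take $J_C(p)=1_{\{p\}}$.

**Step 6: the factorization.** We assemble the pieces over all partitions and clusters. In the finite-dimensional space $H=\bigoplus_P\bigoplus_{C\in P}E_C$ put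
$$w_x=\bigoplus_P\sqrt{p_P}\bigoplus_{C\in P}J_C(x),\qquad v_a=\bigoplus_P\sqrt{p_P}\bigoplus_{C\in P}u_{P,C,a},\qquad u_{P,C,a}=\pi_P\,g_a\,1_C.$$
For fixed $P$ exactly one cluster contains $x$, so $\langle v_a,w_x\rangle=\sum_Pp_P\pi_P(x)g_a(x)=g_a(x)$. For each $P$, only the clusters containing $x$ or $y$ contribute to $w_x-w_y$, at most two, each with square norm at most $\rho(x,y)^2$ before weighting. So $\|w_x-w_y\|^2\le\sum_Pp_P\cdot2\rho(x,y)^2=2\rho(x,y)^2$, that is, $\alpha=\sqrt2$.

**Step 7: the pieces of a bump are Lipschitz.** We show $\mathrm{Lip}(u)\le\Lambda$ for $u=u_{P,C,a}$, which through (10) will bound $\|v_a\|$. If $g_a(y)>0$, then by (1)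
$$g_a(y)\le R(a)\le\frac{R(y)}{1-\kappa},\qquad\text{and}\qquad\frac{R(y)}{\tau(y)}=\frac{8(1+\log s)}\eta.$$
Let first $x,y\in C$, not both zeros of $g_a$; say $g_a(y)>0$. By (9),
$$|u(x)-u(y)|\le\pi_P(x)|g_a(x)-g_a(y)|+g_a(y)|\pi_P(x)-\pi_P(y)|\le\Bigl(2+\frac{6R(y)}{(1-\kappa)\tau(y)}\Bigr)\rho(x,y),$$
and the factor is at most $2+\frac{48(1+\log s)}{\eta(1-\kappa)}\le\frac{50(1+\log s)}{\eta(1-\kappa)}=\Lambda$. If both are zeros of $g_a$, the difference is $0$. Next let $y\in C$, $x\notin C$, so that $u(x)=0$. If $g_a(y)=0$ there is nothing to show. If $g_a(y)>0$, then $\psi_P(y)\le\rho(x,y)$ gives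
$$|u(y)|=\frac{\psi_P(y)}{m(y)}g_a(y)\le\frac{2g_a(y)}{\tau(y)}\rho(x,y)\le\frac{16(1+\log s)}{\eta(1-\kappa)}\rho(x,y)\le\Lambda\rho(x,y).$$
If both points lie outside $C$, the difference is $0$.

**Step 8: $\|v_a\|\le\sqrt s\,\Lambda$.** The point is that for fixed $P$ the clusters used by $g_a$ have at most $s$ points *together*. If $u_{P,C,a}\ne0$, then $C$ contains some $y$ with $\rho(a,y)<\kappa R(a)$. So $R(y)\le R(a)+\rho(a,y)\le2R(a)$. By (6), every $z\in C$ has
$$\rho(a,z)\le\rho(a,y)+6\eta R(y)<\kappa R(a)+12\eta R(a)=R(a).$$
So for fixed $P$ these clusters are disjoint subsets of $U(a,R(a))$, and their sizes add up to at most $s$. By (10) and Step 7, $|u_{P,C,a}|^2\le|C|\Lambda^2$, and therefore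
$$\|v_a\|^2\le\sum_Pp_P\sum_{C:\,u_{P,C,a}\ne0}|C|\Lambda^2\le s\Lambda^2.$$
Clearly $\alpha\beta\ge1$. $\square$

**Proof of Theorem B.** Now $\alpha^2\beta^2=2s\Lambda^2$, so Proposition 6 and Lemma 8 give, for $1\le s<n$,
$$k_D(n)\le\frac{n\log n}{s+1}+2+C'_D\,s(1+\log s)^2\log n,\qquad C_D'=96\cdot600^2\,\varepsilon^{-2}(1-\kappa)^{-4}.$$
By (3), $\varepsilon^{-1}=\frac{4(D+1)}{D-2}\le\frac{16}{D-2}$ and $(1-\kappa)^{-1}=\frac{2(D-1)}{D-2}\le\frac4{D-2}$, so $C'_D=O((D-2)^{-6})$.

Take $s=\max\{1,\lfloor\sqrt n/(1+\log n)\rfloor\}$, which is less than $n$. Since $s+1\ge\sqrt n/(1+\log n)$, the first term is at most $\sqrt n(1+\log n)\log n$. For the third, $s(1+\log s)^2\le\sqrt n(1+\log n)$: if $s=1$ this is clear, and otherwise $s\le\sqrt n/(1+\log n)$ and $1+\log s\le1+\log n$. Finally $2\le2\sqrt n(1+\log n)\log n$, because $\sqrt2(1+\log2)\log2>1$. So $k_D(n)\le(3+C'_D)\sqrt n(1+\log n)\log n$. Since $1+\log n\le3\log n$ for $n\ge2$, the theorem follows with $C_D=3(3+C'_D)$, which is $O((D-2)^{-6})$ because $(D-2)^{-6}\ge1$ for $D\in(2,3]$. $\blacksquare$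

## 9. Points and lines force dimension $\sqrt n$ below distortion $3$

For the lower bound we encode an arbitrary sign vector of length $q^3$ into a metric space with only $3q^2$ points, in such a way that any $D$-embedding with $D<3$ lets us read the signs off again. A low-dimensional embedding would then describe too many sign vectors with too few real parameters. The bound on the number of sign patterns is a theorem of Warren (*Trans. AMS* 133 (1968)), which we quote.

**Warren's theorem.** Any $m$ polynomials of degree at most $\delta$ in $\nu\le m$ real variables have at most $(4e\delta m/\nu)^\nu$ sign patterns in $\{\pm1\}^m$.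

**Proof of Theorem C.** **Step 1: the metric spaces.** We build one space for each sign vector. Let $q$ be a prime. Let $v_1,\dots,v_{q^2}$ correspond to the points of the plane $\mathbb F_q^2$, and let the indices $i=1,\dots,q^2$ correspond to the lines $y=\mu x+\nu$ with $\mu,\nu\in\mathbb F_q$. Each such line has $q$ points, so there are $q^3$ incidences $(k,i)$ (point $k$ on line $i$), and two distinct points lie on at most one common line. For each line take two points $a_i,b_i$. Let $V=\{v_k\}$ and $U=\{a_i,b_i\}$. For a sign vector $\sigma$ on the incidences, let $G_\sigma$ be the bipartite graph on $V\cup U$ in which, for each incidence $(k,i)$, $v_k$ is joined to $a_i$ if $\sigma_{ki}=+1$ and to $b_i$ if $\sigma_{ki}=-1$. Let $\rho_\sigma=\min(\mathrm{dist}_{G_\sigma},6)$, with $\mathrm{dist}=\infty$ between different components. Truncation preserves the triangle inequality, so this is a metric on $3q^2$ points.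

**Step 2: $\rho_\sigma(a_i,b_i)=6$.** This is where the geometry is used. Paths between $a_i$ and $b_i$ have even length, since the graph is bipartite. Length $2$ is impossible, since no $v_k$ is adjacent to both $a_i$ and $b_i$. Suppose there is a path $a_i,v_k,c,v_l,b_i$ of length $4$. Then $k\ne l$, as $v_k=v_l$ would be adjacent to both. Also $c\ne a_i$, since otherwise $v_l$ would be adjacent to both, and $c\ne b_i$, since otherwise $v_k$ would be. So $c\in\{a_j,b_j\}$ with $j\ne i$, and the distinct points $k,l$ both lie on both lines $i$ and $j$, a contradiction. So $\mathrm{dist}(a_i,b_i)\ge6$.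

**Step 3: an embedding remembers the signs.** We recover $\sigma$ from a $D$-embedding $f$ of $(V\cup U,\rho_\sigma)$ into a $d$-dimensional normed space, $D<3$. After rescaling, $\rho_\sigma(x,y)\le\|f(x)-f(y)\|\le D\rho_\sigma(x,y)$. Let $\varphi_i$ be a norm-one functional with $\varphi_i(f(a_i)-f(b_i))=\|f(a_i)-f(b_i)\|\ge6$, and let $c_i=\frac12\varphi_i(f(a_i)+f(b_i))$. Then $\varphi_i(f(a_i))-3\ge c_i\ge\varphi_i(f(b_i))+3$. If $\sigma_{ki}=+1$, then $\rho_\sigma(v_k,a_i)=1$ and
$$\varphi_i(f(v_k))\ge\varphi_i(f(a_i))-D>\varphi_i(f(a_i))-3\ge c_i.$$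
If $\sigma_{ki}=-1$, then $\varphi_i(f(v_k))\le\varphi_i(f(b_i))+D<\varphi_i(f(b_i))+3\le c_i$. So $\sigma_{ki}=\operatorname{sign}(\varphi_i(f(v_k))-c_i)$ for every incidence.

**Step 4: counting.** We compare the number of sign vectors with the number of parameters. Suppose that all $2^{q^3}$ spaces $D$-embed into normed spaces of dimension at most $d$; adding coordinates, we may take the dimension to be exactly $d$. Identify each target space linearly with $\mathbb R^d$. By Step 3, every $\sigma$ is a sign pattern of the $q^3$ fixed polynomials $\sum_{j=1}^d\Phi_{ij}F_{kj}-c_i$, one for each incidence $(k,i)$. They have degree $2$, in $q^2(2d+1)$ real variables (the coordinates $F_{kj}$ of $f(v_k)$ and $\Phi_{ij}$ of $\varphi_i$, and the $c_i$). Put $z=(2d+1)/q$, so that $m=q^3$ and $\nu=q^3z$. If $z>1$, then certainly $z>\frac18$. If $z\le1$, Warren's theorem applies and gives $2^{q^3}\le(8e/z)^{q^3z}$, that is, $z\log_2(8e/z)\ge1$. The function $z\ln(8e/z)$ has derivative $\ln(8/z)>0$ on $(0,1]$, so $z\log_2(8e/z)$ is increasing there. At $z=\frac18$ it equals $\frac18\log_2(64e)<\frac{7.5}8<1$.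 Hence $z>\frac18$. In both cases
$$d>\frac q{16}-\frac12.\tag{11}$$

**Step 5: all $n$.** Finally we pass from $3q^2$ to general $n$. Suppose $n\ge3072$. Bertrand's postulate gives, for every real $y\ge2$, a prime in $(y/2,y]$: with $l=\lfloor y/2\rfloor\ge1$ there is a prime $p$ with $l<p\le2l\le y$, and $p\ge l+1>y/2$. So there is a prime $q$ with $\frac12\sqrt{n/3}\le q\le\sqrt{n/3}$. To each $(V\cup U,\rho_\sigma)$ add $n-3q^2$ points at distance $6$ from everything and from each other. This is a metric, since all distances are at most $6$ and a triangle with a new vertex has at least two sides equal to $6$. If the enlarged space $D$-embeds, so does the original one. So (11) holds with $d=k_D(n)$, and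
$$k_D(n)>\frac{\sqrt n}{32\sqrt3}-\frac12\ge\frac{\sqrt n}{64\sqrt3},$$
the last step because $\sqrt n\ge\sqrt{3072}=32\sqrt3$. For $2\le n<3072$ we have $k_D(n)\ge1>\frac{\sqrt n}{32\sqrt3}$, since two points do not fit into dimension $0$. So $c=\frac1{64\sqrt3}$ works for all $n\ge2$ and all $D<3$. $\blacksquare$
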